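# Selecting a point from every subcontinuum of a pointwise smooth dendroid

## A selection theorem and its supplement

**Theorem A.** Let $X$ be a dendroid such that for each point $x\in X$ there is a point $p\in X$ with the following property: for every sequence $x_n\to x$ in $X$, the arcs $px_n$ converge to the arc $px$ in the Hausdorff metric. Then there is a continuous map $\sigma:C(X)\to X$ with $\sigma(A)\in A$ for every $A\in C(X)$.

In short: every pointwise smooth dendroid admits a selection. Let us unpack the words.

**Definition (continuum, hyperspace, selection).** A *continuum* is a compact connected metric space. For a continuum $X$, the hyperspace $C(X)$ is the set of all subcontinua of $X$ with the Hausdorff metric $H$; we regard $X\subset C(X)$ by identifying $x$ with $\{x\}$. A *selection* is a continuous $\sigma:C(X)\to X$ with $\sigma(A)\in A$ for all $A\in C(X)$. For example, on $X=[0,1]$ the map $\sigma(A)=\min A$ is a selection.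

**Definition (dendroid).** A *dendroid* is an arcwise connected continuum that is hereditarily unicoherent: any two subcontinua that meet have connected intersection. For points $p,x$ of a dendroid, $px$ is the unique arc from $p$ to $x$, and $px=\{p\}$ if $p=x$.

**Definition (pointwise smooth).** A dendroid is *pointwise smooth* if it satisfies the hypothesis of Theorem A: for each $x$ there is a $p$ such that $x_n\to x$ implies $px_n\to px$.

The order of quantifiers matters: $p$ may depend on $x$. If one $p$ serves all $x$, we shall say that $X$ is *smooth at $p$*; we will see that this case is easy.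

Why dendroids? A theorem of Nadler and Ward says that if a continuum $X$ admits a selection on $C(X)$, then $X$ is a dendroid. So the question is which dendroids have selections. Question 4.2 of the text on unsolved problems concerning hyperspace retractions for curves (http://web.mst.edu/~wjcharat/publications/hypretr.pdf) asks whether each pointwise smooth dendroid does. Theorem A answers yes.

The supplement needs two more notions, which also drive the proof of Theorem A.

**Definition (jump set, stable point).** Let $d$ be the metric of $X$. For $x\in X$ put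
$$L(x)=\bigcap_{\varepsilon>0}\operatorname{cl}\bigcup\{xx':d(x,x')<\varepsilon\}.$$
For $x\in K\in C(X)$ put $L_K(x)=L(x)\cap K$. A point $z\in K$ is *stable* in $K$ if $L_K(z)=\{z\}$, and $E(K)$ is the set of stable points of $K$.

So $L(x)$ records how far one may have to travel from $x$ to reach a point very close to $x$.

**Theorem B.** Let $X$ be a pointwise smooth dendroid in (i) and (ii). The set $E(K)$ is nonempty for every $K\in C(X)$, and:

(i) Given finitely many distinct $K_1,\dots,K_n\in C(X)$, points $a_s,b_s\in E(K_s)$ and $z_s\in a_sb_s$, there is a selection with $\sigma(K_s)=z_s$ for all $s$.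

(ii) For each $x\in X$ the set $L(x)$ is an arc $x\,q(x)$, or $L(x)=\{x\}=\{q(x)\}$, and $\sigma(L(x))=q(x)$ for every selection $\sigma$.

(iii) The converse of Theorem A is false: some dendroid admits a selection and is not pointwise smooth.

## Arcs in a dendroid

Throughout, $X$ is a dendroid with metric $d$, and $\bar B(e,r)$ is the closed ball. We use these textbook facts: $C(X)$ is compact; Hausdorff limits of continua, and nested intersections of continua, are continua. In the examples we use boundary bumping: if $o\in K$ and $K$ is a nondegenerate continuum, the closure of each component of $K\setminus\{o\}$ contains $o$.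

An *initial segment* of an arc $zb$ is a subcontinuum of it containing $z$, that is, a set $zg$ with $g\in zb$; it is degenerate if $g=z$.

**(D1)** *A subcontinuum $A$ containing $a,b$ contains $ab$.* Indeed $A\cap ab$ is a subcontinuum of the arc $ab$ containing both its endpoints.

**(D2)** *$ab\subset ac\cup cb$. The set $zb\cap zc$ is a common initial segment $zg$ of both arcs. It equals $\{z\}$ iff $z\in bc$, and then $bc=bz\cup zc$.* The first statement is (D1) for $ac\cup cb$. The second holds because $zb\cap zc$ is a continuum containing $z$. If it is $\{z\}$, then $bz\cup zc$ is an arc (or a point) from $b$ to $c$, so it is $bc$. Conversely, if $z\in bc$, then $bz$ and $zc$ are the two pieces into which $z$ cuts $bc$, and they meet only in $z$.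

**(D2′)** *Two initial segments of the same arc, from the same endpoint, are nested. Hence if $zb\cap zv\ne\{z\}$ and $zc\cap zv\ne\{z\}$, then $zb\cap zc\neq\{z\}$.* The two intersections are nondegenerate initial segments of $zv$, and the smaller lies in $zb\cap zc$.

**(D3)** *If $c_j\to c$ and $w_j\to w$, every point of $cw$ is a limit of points of $c_jw_j$.* Otherwise some $v\in cw$ has distance $\ge\varepsilon>0$ from $c_jw_j$ for infinitely many $j$. A Hausdorff limit of a subsequence of these arcs is a continuum containing $c,w$, hence $v$ by (D1): a contradiction.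

So limits of arcs $c_jw_j$ always contain $cw$; they may be larger, and that is the whole difficulty.

## The harmonic fan and the case of a single root

**Example 1 (harmonic fan).** Let $o=(-1,0)$, $h=(0,0)$, $f_n=(0,\frac1n)$, and let $F$ be the union of the segments (legs) $oh$ and $of_n$, $n\ge1$, in the plane. It is compact. The slope of the line through $o$ is continuous on $F\setminus\{o\}$ with values in $\{0\}\cup\{\frac1n\}$, a set containing no interval. So a connected subset of $F\setminus\{o\}$ lies in one leg. Hence a subcontinuum missing $o$ is a segment in one leg. If $o\in K\in C(F)$ and $y\in K\setminus\{o\}$, then by boundary bumping the closure of the component of $y$ in $K\setminus\{o\}$ is a connected subset of one leg containing $y$ and $o$; so the segment $oy$ lies in $K$. Thus subcontinua containing $o$ are star-shaped about $o$.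

It follows that $F$ is a dendroid. Two subcontinua containing $o$ have a star-shaped intersection. If one of them is a segment in a leg, the other meets that leg in a segment (possibly a point or the empty set), and the intersection is again a segment, a point or empty.

All arcs from $o$ are straight segments, so $x_n\to x$ implies $ox_n\to ox$: the fan is smooth at $o$.

Arcs from $h$ behave differently: $f_n\to h$, but $hf_n=ho\cup of_n\to ho$. For $x\in oh\setminus\{o\}$, sequences $x_n\to x$ on the other legs give $xx_n=xo\cup ox_n$, so $L(x)=xo$. For $x=o$, and for $x\in of_n\setminus\{o\}$, small neighbourhoods are reached by short arcs, so $L(x)=\{x\}$. Hence $E(oh)=\{o\}$.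

**Observation 1 (one root for all points).** *If $X$ is smooth at $p$, then $X$ has a selection.* Given $K$, pick $x\in K$. The continuum $px\cap K$ contains $x$, so it is $wx$ with $pw\cap K=\{w\}$. For any $x'\in K$ we have $wx'\subset K$, so $pw\cap wx'=\{w\}$ and $px'=pw\cup wx'$. Thus $w$ is the first point of $K$ on every arc $px'$ with $x'\in K$, and it does not depend on $x$. Put $\sigma(K)=w$. For continuity, let $K_j\to K$ and suppose $w_j=\sigma(K_j)\to w^*$ along a subsequence. Choose $x_j\in K_j$ with $x_j\to w$. Then $w_j\in px_j\to pw$, so $w^*\in pw\cap K=\{w\}$.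

This settles the fan. There is also little freedom on some continua.

**Observation 2 (a forced value, by hand).** *Every selection on the fan satisfies $\sigma(oh)=o$.* Fix $n$. Enlarge $ho$ to $hf_n$ by moving one endpoint along $of_n$, then shrink $hf_n$ to $of_n$ by moving the other endpoint along $ho$. All continua on the way are within $\frac1n$ of $oh$. Along the path $\sigma$ moves continuously in the arc $hf_n$, from a point of $ho$ to a point of $of_n$. So it passes $o$: some $B_n$ with $H(B_n,oh)\le\frac1n$ has $\sigma(B_n)=o$. Let $n\to\infty$.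

## Two fans joined by a bar: no single root works

To build larger examples we glue. *If $X=X_1\cup X_2$ is compact metric, $X_1,X_2$ are dendroids and $X_1\cap X_2=\{z\}$, then $X$ is a dendroid.* Arcwise connectedness is clear. Let $\rho_i:X\to X_i$ be the identity on $X_i$ and send the other piece to $z$; it is continuous. Let $K\in C(X)$. If $z\notin K$, then $K$ lies in $X_1$ or $X_2$. If $z\in K$, then $K\cap X_i=\rho_i(K)$ is a continuum. So $K\cap X_i$ is always a continuum or empty. Now let $K,K'\in C(X)$. The sets $(K\cap X_i)\cap(K'\cap X_i)$ are connected or empty. If both $K,K'$ contain $z$, then $K\cap K'$ is the union of these two connected sets, both containing $z$. If, say, $z\notin K$, then $K\subset X_i$ for some $i$ and $K\cap K'$ is one of them. So $K\cap K'$ is connected or empty.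

**Example 2 (the dendroid $Y$).** In the plane let
$$o_1=(-1,0),\quad h_1=(0,0),\quad h_2=(1,0),\quad o_2=(2,0),\quad f_n=(0,\tfrac1n),\quad g_n=(1,-\tfrac1n).$$
Let $F_1$ be the fan with legs $o_1h_1,o_1f_n$, let $F_2$ be the fan with legs $o_2h_2,o_2g_n$, and let $Y=F_1\cup h_1h_2\cup F_2$, where $h_1h_2$ is the straight bar. By gluing twice, $Y$ is a dendroid.

It is pointwise smooth. If $x\in F_1$ or $x$ is an interior point of the bar, take $p=o_1$: points near $x$ lie in $F_1$ or on the bar, and arcs from $o_1$ to such points are straight segments. If $x\in F_2$, take $p=o_2$.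

As in Example 1, $L(x)=xo_1$ for $x\in o_1h_1$, $L(x)=xo_2$ for $x\in o_2h_2$, and $L(x)=\{x\}$ for all other $x$.

The sensible first attempt is Observation 1: fix a root $p$ and take the first point of $K$ seen from $p$. On $Y$ this fails for every $p$. If $p\in F_1\cup h_1h_2$, the legs $o_2g_n$ converge to $o_2h_2$. The first point of $o_2g_n$ from $p$ is $o_2$, but the first point of $o_2h_2$ is $h_2$. If $p\in F_2$, the legs $o_1f_n\to o_1h_1$ give the same failure.

What broke is that an arc entering the limit continuum at $h_2$ jumps across $L(h_2)=h_2o_2$ for nearby continua. A root of $K$ that is stable in $K$ does not suffer from this. So we should use a root $e\in E(K_0)$ for all $K$ near $K_0$. But then there are many roots, and they must be reconciled when their territories overlap.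

On a finite tree with a path metric $\ell$, a natural reconciliation is the weighted centre: minimize $\max_i\lambda_i\,\ell(e_i,z)$ over $z$. In a dendroid we may measure the arc $ez$ by a *Whitney map* (Whitney, 1933): a continuous $\mu:C(X)\to[0,1]$ with $\mu(\{x\})=0$ and $\mu(A)<\mu(B)$ whenever $A\subsetneq B$. (Values in $[0,1]$ are obtained by scaling; on $[0,1]$ one may take the length.) But $z\mapsto\mu(ez)$ is not continuous. In $Y$ we have $g_n\to h_2$ and $\mu(o_1g_n)\to\mu(o_1o_2)>\mu(o_1h_2)$. By (D3) the value in the limit can only drop, so lower semicontinuity is free. That gives existence of minimizers and half of the continuity. For the other half we must find, in each $K_j$ close to $K$, a point $y_j$ near the minimizer $z$ of $K$ at which no cost jumps. Such $y_j$ exist because at a minimizer two roots pull in opposite directions: a point $y_j$ on the arc between these two roots cannot have a jump towards either side, thanks to a "no zigzag" lemma. Now the details.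

## Jump sets are arcs, and arcs do not zigzag

From now on $X$ is pointwise smooth, and $d$ is scaled so that $\operatorname{diam}X\le1$. For sets $S_j\subset X$, let $\operatorname{Ls}S_j$ be the set of limits of convergent sequences $v_{j_i}\in S_{j_i}$ with $j_1<j_2<\cdots$. Then $\operatorname{Ls}(S_j\cup T_j)=\operatorname{Ls}S_j\cup\operatorname{Ls}T_j$, since infinitely many terms of a sequence lie on one side. Passing to a subsequence does not enlarge $\operatorname{Ls}$. If $S_j\subset K_j\to K$, then $\operatorname{Ls}S_j\subset K$. In the fan, $\operatorname{Ls}hf_n=ho$.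

**Step 1: the shape of $L(x)$.** This step turns the hypothesis into the only form in which we use it. The set $L(x)$ is a nested intersection of continua containing $x$, so it is a continuum containing $x$; and
$$v\in L(x)\iff\text{there are }x_n\to x\text{ and }v_n\in xx_n\text{ with }v_n\to v.$$
Let $p$ be as in the definition of pointwise smoothness at $x$. Since $xx_n\subset xp\cup px_n$ and $px_n\to px$, every such $v$ lies in $px$. So
$$L(x)\subset px,\tag{1}$$
and $L(x)$, a subcontinuum of an arc containing its endpoint $x$, **is an arc with endpoint $x$, or $\{x\}$.** By hereditary unicoherence $L_K(x)=L(x)\cap K$ is a continuum containing $x$, so it too is an arc with endpoint $x$, or $\{x\}$. In particular any two nondegenerate initial segments of $L_K(x)$ share more than $x$.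

(Two uses of (1) in $Y$: a single $p$ for both $h_1$ and $h_2$ would need $o_1\in ph_1$, forcing $p\in F_1$, and $o_2\in ph_2$, forcing $p\in F_2$. So $Y$ is not smooth at any point.)

**Lemma 1.** Let $K_j\to K$ in $C(X)$, all points with index $j$ lying in $K_j$.

(a) If $x_j\to x$, $v_j\in L_{K_j}(x_j)$, $v_j\to v$, then $v\in L_K(x)$.

(b) If $p_j,p_j'\to z$, $v_j\in p_jp_j'$, $v_j\to v$, then $v\in L_K(z)$.

(c) If $c_j\to c$, $w_j\to w$, then $\operatorname{Ls}c_jw_j\subset cw\cup L_K(c)\cup L_K(w)$.

(d) If $y\in L_K(x)$ and $z\in xy$, then $y\in L_K(z)$.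

(e) (No zigzag.) Let $a_j,b_j,c_j,d_j$ lie in this order on the arc $a_jd_j$, converging to $a,b,c,d$. Then no $z\in bc\setminus\{b,c\}$ lies in $ab\cap cd$.

In words, (e) says that arcs cannot, in the limit, run forward over $z$, back over $z$, and forward over $z$ again, with turning points $b$ and $c$ on opposite sides of $z$.

*Proof.* Arcs between points of $K_j$ lie in $K_j$, so in (a)–(c) and (e) all limit points lie in $K$. It remains to place them in the sets $L(\cdot)$.

**Step (a): jump sets are upper semicontinuous.** Since $v_j\in L(x_j)$, choose $x_j'\in X$ with $d(x_j,x_j')<\frac1j$ and $v_j'\in x_jx_j'$ with $d(v_j,v_j')<\frac1j$. As $x_jx_j'\subset xx_j\cup xx_j'$, after passing to a subsequence all $v_j'$ lie in $xx_j$, or all lie in $xx_j'$. Both $x_j$ and $x_j'$ tend to $x$, and $v_j'\to v$. So $v\in L(x)$.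

**Step (b): short jumps are seen from the limit point.** We have $p_jp_j'\subset zp_j\cup zp_j'$, so infinitely many $v_j$ lie in $zp_j$, or infinitely many in $zp_j'$; hence $v\in L(z)$.

**Step (c): jumps occur only at the ends.** Use $c_jw_j\subset c_jc\cup cw\cup ww_j$. The limit points of $c_jc$ lie in $L(c)$, those of $ww_j$ in $L(w)$.

**Step (d): a jump seen from $x$ is also seen from every point on the way.** Take $x_n\to x$, $y_n\in xx_n$, $y_n\to y$. By (D3), applied to the arcs $xy_n$ and to the arcs $y_nx_n$, there are $z_n'\in xy_n$ and $z_n''\in y_nx_n$ converging to $z$. On $xx_n$ the order is $x,z_n',y_n,z_n'',x_n$. So $y_n\in z_n'z_n''\subset zz_n'\cup zz_n''$, and $y\in L(z)$. Also $y\in K$, and $z\in xy\subset K$.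

**Step (e): a zigzag would make $L_K(z)$ branch at $z$.** Suppose $z\in bc\setminus\{b,c\}$ lies in $ab\cap cd$. By (D3) choose $p_j\in a_jb_j$, $p_j'\in b_jc_j$, $p_j''\in c_jd_j$ converging to $z$. Then $b_j\in p_jp_j'$ and $c_j\in p_j'p_j''$, so $b,c\in L_K(z)$ by (b). Hence $zb$ and $zc$ are nondegenerate initial segments of the arc $L_K(z)$, so they are nested. But $z\in bc$ gives $zb\cap zc=\{z\}$ by (D2), a contradiction. $\square$

## Limits of increasing arcs, and existence of stable points

We need stable points to serve as roots. We get one by following jumps from a starting point as far as possible, and the next lemma lets us pass to the limit.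

**Lemma 2.** Let $xy_1\subsetneq xy_2\subsetneq\cdots$ be arcs (the first may be degenerate) and $y_n\to w$. Then $xy_n\subset xw$ for all $n$, and $xw\setminus\{w\}=\bigcup_n(xy_n\setminus\{y_n\})$.

*Proof.* **Step 1: separate the union from its limit part.** Let $R=\bigcup_nxy_n$, $C_n=\operatorname{cl}\bigcup_{m\ge n}y_ny_m$ and $\Omega=\bigcap_nC_n$. The $C_n$ are continua, decreasing because $y_{n+1}y_m\subset y_ny_m$ for $m>n$; and $w\in\Omega$. Since $\operatorname{cl}R=xy_n\cup C_n$ for every $n$, a point of $\operatorname{cl}R$ outside $R$ lies in every $C_n$, so $\operatorname{cl}R=R\cup\Omega$. If $v\in\Omega$, then for each $n$ there is a point within $\frac1n$ of $v$ on some arc $y_ny_{m_n}$ with $m_n\ge n$; as $y_n,y_{m_n}\to w$, Lemma 1(b) with $K_j=K=X$ gives $v\in L(w)$. So $\Omega\subset L(w)$.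

**Step 2: the case $\Omega\cap R=\emptyset$.** Here the arcs run straight into $w$. We have $w\notin R$, and $xw\subset\operatorname{cl}R$ by (D1). Suppose $xw\cap xy_n=xt$ with $t\ne y_n$ for some $n$. For $m\ge n$, the set $xw\cap xy_m$ is an initial segment of $xy_m$ whose intersection with $xy_n$ is $xt\ne xy_n$; being nested with $xy_n$, it equals $xt$. Hence $xw\cap R=xt$. So $xw\setminus xt$ is nonempty (it contains $w$), lies in $\Omega$, and has $t$ in its closure. Then $t\in\Omega\cap R$, a contradiction. So $xy_n\subset xw$ for all $n$. The points $y_n$ increase strictly along the arc $xw$ and converge to its endpoint $w\notin R$, so every point of $xw\setminus\{w\}$ strictly precedes some $y_n$, and no $xy_n$ contains $w$. This is the claim.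

**Step 3: the case of a point $u\in\Omega\cap R$.** Here the arcs eventually run inside the arc $L(w)$. Since $y_{n+1}\notin xy_n$, we can choose $n_0$ with $u\in xy_{n_0}\setminus\{y_{n_0}\}$. For $m\ge n\ge n_0$ we have $uy_n\subset uy_m\subset C_m$, because $u,y_m\in C_m$. So $uy_n\subset\Omega\subset L(w)$. Thus the $uy_n$, $n\ge n_0$, are nondegenerate, strictly increasing subarcs of the arc $L(w)$, all starting at $u$. So the $y_n$ lie on one side of $u$ in $L(w)$, move strictly away from $u$, and converge to $w$. Hence $uy_n\subset uw$ and $uw\setminus\{w\}=\bigcup_{n\ge n_0}(uy_n\setminus\{y_n\})\ni u$.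

It remains to attach $xu$. If $ux\cap uw\ne\{u\}$, then, as $uy_{n_0}\cap uw=uy_{n_0}\ne\{u\}$, (D2′) gives $ux\cap uy_{n_0}\ne\{u\}$. This is impossible by (D2), as $u\in xy_{n_0}$. So $xu\cap uw=\{u\}$ and $xw=xu\cup uw$. Since $xy_n=xu\cup uy_n$ for $n\ge n_0$, we get $xy_n\subset xw$ and
$$xw\setminus\{w\}=xu\cup(uw\setminus\{w\})=\bigcup_{n\ge n_0}(xy_n\setminus\{y_n\}).$$
For $n<n_0$, $xy_n\subset xy_{n_0}\setminus\{y_{n_0}\}$, which adds nothing. $\square$

**Lemma 3.** $E(K)\ne\emptyset$ for every $K\in C(X)$.

*Proof.* Fix $x\in K$. Call $y\in K$ *admissible* if $L_K(z)\cap zy\ne\{z\}$ for each $z\in xy\setminus\{y\}$: at each point before $y$, the jump set points towards $y$. The point $x$ is admissible. (In the fan with $K=oh$, $x=h$, every $y\in oh$ is admissible, and the farthest one is the stable point $o$.)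

**Step 1: admissible arcs are nested.** This gives a unique direction of travel. Let $y,y'$ be admissible, $xy\cap xy'=xt$, and suppose $t\ne y,y'$. Then $L_K(t)\cap ty$ and $L_K(t)\cap ty'$ are nondegenerate initial segments of the arc $L_K(t)$, so they share more than $t$. But $ty\cap ty'\subset xt\cap ty=\{t\}$, a contradiction.

**Step 2: there is a farthest admissible point.** Let $s=\sup\{\mu(xy):y\text{ admissible}\}$. If $s$ is attained, let the admissible point $w$ attain it. Otherwise take admissible $y_n$ with $\mu(xy_n)\uparrow s$ strictly and, after passing to a subsequence, $y_n\to w\in K$. By Step 1 the arcs $xy_n$ increase strictly. By Lemma 2, each $z\in xw\setminus\{w\}$ lies in some $xy_n\setminus\{y_n\}$, and $zy_n\subset zw$; so $L_K(z)\cap zw\ne\{z\}$. Hence $w$ is admissible, and $\mu(xw)\ge\mu(xy_n)$ for all $n$, so $\mu(xw)\ge s$.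

**Step 3: the farthest admissible point is stable.** Suppose $L_K(w)=wq$ with $q\ne w$; we travel further and contradict the choice of $w$.

First, the jump from $w$ does not go back. If $wq\cap wx\ne\{w\}$, choose $p\in wq\cap wx$ with $p\ne w$, and $z\in wp\setminus\{w,p\}$. By Lemma 1(d), $p\in L_K(z)$, so $zp\subset L_K(z)$. Since $z\in xw\setminus\{w\}$ and $w$ is admissible, $L_K(z)\cap zw\ne\{z\}$. These are two nondegenerate initial segments of $L_K(z)$ meeting only in $z$, as $z\in wp$: a contradiction. So $wq\cap wx=\{w\}$ and $xq=xw\cup wq$.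

Next, $q$ is admissible. For $z\in xw\setminus\{w\}$ use $zw\subset zq$. For $z\in wq\setminus\{q\}$, Lemma 1(d) gives $q\in L_K(z)$, so $zq\subset L_K(z)$.

But $xw\subsetneq xq$ gives $\mu(xq)>\mu(xw)\ge s$, a contradiction. Hence $w\in E(K)$. $\square$

## Voters and their costs

We now make precise that a stable point of $K_0$ serves as a root for all $K$ near $K_0$. The point $e$ itself need not lie in $K$, so we work with all points of $K$ near $e$.

**Definition (voter).** A *voter* is $(\mathcal U,e,r,\rho)$ with $\mathcal U\subset C(X)$ open, $e\in X$, $0<r\le\rho$, such that for every $K\in\mathcal U$ the set $A(K)=K\cap\bar B(e,r)$ is nonempty and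
$$cc'\subset\bar B(e,\rho),\qquad L_K(c)\subset\bar B(e,\rho)\qquad\text{for all }c,c'\in A(K).\tag{2}$$

If $K_j\to K$ in $\mathcal U$ and $c_j\in A(K_j)$ converge to $c$, then $c\in A(K)$. Shrinking $\mathcal U$ keeps a voter a voter.

**Example 3.** In the fan, $e=o$ with $r=\rho$ and $\mathcal U=\{K:K\text{ meets the open ball of radius }r\text{ about }o\}$ is a voter: for $c,c'\in A(K)$, $cc'\subset co\cup oc'$ and $L_K(c)\subset co$ stay within distance $r$ of $o$. With $e=h$, $\rho<1$ and $oh\in\mathcal U$ there is no voter: for $K=oh$ the point $c=h$ lies in $A(K)$ and $L_K(h)=ho\not\subset\bar B(h,\rho)$.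

**Lemma 4.** If $e\in E(K_0)$ and $\rho>0$, there is a voter $(\mathcal U,e,r,\rho)$ with $K_0\in\mathcal U$.

*Proof.* Try $r=\frac1j\le\rho$ and $\mathcal U=\{K:H(K,K_0)<\frac1j\}$. Then $A(K)\ne\emptyset$ for $K\in\mathcal U$, as $e\in K_0$. If (2) failed for all such $j$, we would get $K_j\to K_0$, points $c_j,c_j'\in K_j$ converging to $e$, and points of $c_jc_j'\cup L_{K_j}(c_j)$ at distance $>\rho$ from $e$. By Lemma 1(b) and (a), their limit points lie in $L_{K_0}(e)=\{e\}$, a contradiction. $\square$

**Definition (cost).** For a voter, $K\in\mathcal U$, $z\in K$ and $c\in A(K)$, put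
$$\kappa(K,z)=\max_{u\in cz}\,(d(u,e)-\rho)^+\,\mu(uz)\in[0,1].\tag{3}$$

The maximum exists because $u\mapsto uz$ is continuous on $cz$. *It does not depend on $c$.* Let $c'\in A(K)$. We have $cz\subset cc'\cup c'z$, and points $u\in cz$ with $d(u,e)>\rho$ are not in $cc'$ by (2), so they lie in $c'z$. Thus the maximum over $cz$ is at most that over $c'z$, and by symmetry they agree. The factor $(d(u,e)-\rho)^+$ is there for exactly this purpose: it makes the cost blind to what happens near $e$.

**Example 4.** Let $X=[0,1]$, $\mu$ the length. Here $L(x)=\{x\}$ always. For $K=[0,1]$, $e=0$ and $r=\rho$, (3) gives $\kappa(K,z)=\max_{\rho\le u\le z}(u-\rho)(z-u)=\frac14(z-\rho)^2$ for $z\ge\rho$, and $0$ for $z\le\rho$. With a second voter at $e=1$, the same $\rho<\frac12$, and weights $\lambda_0,\lambda_1>0$, the function $\max\{\frac{\lambda_0}4((z-\rho)^+)^2,\frac{\lambda_1}4((1-\rho-z)^+)^2\}$ has a unique minimizer, the point of $(\rho,1-\rho)$ with $\sqrt{\lambda_0}(z-\rho)=\sqrt{\lambda_1}(1-\rho-z)$. So the two voters are reconciled at a weighted mean.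

**Lemma 5.** For a voter, let $K\in\mathcal U$, $c\in A(K)$, $z\in K$.

(κ1) $\kappa(K,z)=0$ iff $cz\subset\bar B(e,\rho)$.

(κ2) If $y\in cz\setminus\{z\}$, then $\kappa(K,y)\le\kappa(K,z)$, strictly if $\kappa(K,z)>0$.

(κ3) If $y'\to z$ along an arc $zy\subset K$, then $\limsup\kappa(K,y')\le\kappa(K,z)$.

(κ4) If $\mathcal U\ni K_j\to K$, $z_j\in K_j$, $z_j\to z$, then $\liminf\kappa(K_j,z_j)\ge\kappa(K,z)$.

(κ5) If $\mathcal U\ni K_j\to K$, $c_j\in A(K_j)$, $c_j\to c$, $y_j\in K_j$, $y_j\to z$ and $\operatorname{Ls}c_jy_j\subset cz\cup L_K(c)$, then $\limsup\kappa(K_j,y_j)\le\kappa(K,z)$.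

*Proof.* **Step (κ1): when the cost vanishes.** Suppose $d(u,e)>\rho$ for some $u\in cz$. We may take $u\ne z$: if $u=z$, then $z\ne c$ because $d(c,e)\le r\le\rho$, and we move $u$ slightly towards $c$. Then $\mu(uz)>0$, so $\kappa(K,z)>0$. The converse is clear.

**Step (κ2): the cost increases along arcs leaving the root.** If $\kappa(K,y)=0$ this is clear. Otherwise let $u\in cy$ be a maximizer for $y$. Then $d(u,e)>\rho$, and $uy\subsetneq uz$, so $\mu(uy)<\mu(uz)$ and $\kappa(K,y)<\kappa(K,z)$.

**Step (κ3): along a fixed arc there is no jump.** Let $cz\cap zy=zg$. If $g\ne z$, then $y'\in zg\subset cz$ for $y'$ near $z$ on $zy$; use (κ2). If $g=z$, then $cy'=cz\cup zy'$. For $u\in cz$ we have $uy'=uz\cup zy'$, so $H(uy',uz)\le\operatorname{diam}zy'\to0$, and $\mu(uy')-\mu(uz)\to0$ uniformly in $u$, by uniform continuity of $\mu$. For $u\in zy'$, $\mu(uy')\le\mu(zy')\to0$. Both ranges of $u$ together give the claim.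

**Step (κ4): lower semicontinuity is free.** Pass to a subsequence realizing the liminf, with some $c_j\in A(K_j)$ converging. The limit lies in $A(K)$; since $\kappa(K,z)$ does not depend on the choice of $c$, we may call it $c$. Let $u\in cz$ be a maximizer for $z$, and let $u_j\in c_jz_j$, $u_j\to u$, by (D3). Any subsequential limit of $u_jz_j$ is a continuum containing $u,z$, hence $uz$. So $\liminf\mu(u_jz_j)\ge\mu(uz)$. Now use $\kappa(K_j,z_j)\ge(d(u_j,e)-\rho)^+\mu(u_jz_j)$.

**Step (κ5): upper semicontinuity, if $c_jy_j$ jumps only near $c$.** This is where the no-zigzag lemma enters. Pass to a subsequence realizing the limsup, with maximizers $u_j\in c_jy_j$ for $y_j$, $u_j\to u$, and $u_jy_j\to D$. Then $\kappa(K_j,y_j)\to(d(u,e)-\rho)^+\mu(D)$. We may assume $d(u,e)>\rho$, as otherwise the limit is $0$. Now $u\in\operatorname{Ls}c_jy_j$, and $u\notin L_K(c)$ by (2), so $u\in cz$. It suffices to show $D\subset uz$, for then the limit is at most $(d(u,e)-\rho)^+\mu(uz)\le\kappa(K,z)$.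

Suppose $v\in D\setminus uz$, and let $v_j\in u_jy_j$, $v_j\to v$. The order on $c_jy_j$ is $c_j,u_j,v_j,y_j$, with limits $c,u,v,z$. By Lemma 1(e),
$$\text{no point of }uv\setminus\{u,v\}\text{ lies in }cu\cap vz.\tag{4}$$
Also $v\in\operatorname{Ls}c_jy_j\subset cz\cup L_K(c)$.

If $v\in cz\setminus uz$, then $v$ strictly precedes $u$ on $cz$, so $uv\subset cu\cap vz$. This contradicts (4), as $uv$ is nondegenerate.

If $v\in L_K(c)$, then $cv\subset L_K(c)\not\ni u$. Let $cz\cap cv=cg$. As $u\in cz\setminus cv$, $g$ strictly precedes $u$ on $cz$. Since $gz\cap gv=\{g\}$, we have $vz=vg\cup gz\supset gu$ and $uv=ug\cup gv$; also $ug\subset cu$. Points of $ug\setminus\{u,g\}$ are not in $cv$ (they lie in $cz$ but not in $cg$), so they differ from $v$. Hence they lie in $uv\setminus\{u,v\}$ and in $cu\cap vz$, contradicting (4). $\square$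

## The selection as the minimizer of a weighted supremum

**Definition (voting system).** A *voting system* consists of numbers $\rho_k\in(0,2^{-k}]$, $k\ge1$; for each level $k$, finitely many voters $\iota=(k,i)$, written $(\mathcal U_\iota,e_\iota,r_\iota,\rho_\iota)$ with $\rho_\iota=\rho_k$, whose domains $\mathcal U_\iota$ cover $C(X)$; and continuous $\lambda_\iota:C(X)\to[0,2^{-k}]$ with $\{\lambda_\iota>0\}=\mathcal U_\iota$.

**Step 1: voting systems exist.** Any $\rho_k\in(0,2^{-k}]$ will do: Lemmas 3 and 4 put every $K_0\in C(X)$ in the domain of a voter with parameter $\rho_k$, and $C(X)$ is compact. For $\lambda_\iota$ take $2^{-k}\min(1,\operatorname{dist}(K,C(X)\setminus\mathcal U_\iota))$, or the constant $2^{-k}$ if $\mathcal U_\iota=C(X)$.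

Fix a voting system. Say $\iota$ is *active at $K$* if $K\in\mathcal U_\iota$; at each level some voter is active at $K$. With $A_\iota,\kappa_\iota$ the objects belonging to $\iota$, define
$$F_K(z)=\sup_{\iota\text{ active at }K}\lambda_\iota(K)\,\kappa_\iota(K,z)\qquad(z\in K).\tag{5}$$
Terms of level $k$ are at most $2^{-k}$ and each level is finite, so a positive supremum is attained.

**Step 2: a minimizer exists.** By (κ4) with $K_j=K$, each $\kappa_\iota(K,\cdot)$ is lower semicontinuous, hence so is $F_K$. So $F_K$ attains its minimum $m(K)$ on $K$.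

**Step 3: the minimizer is unique.** This makes $\sigma$ well defined. Let $z\ne z'$ be minimizers and $m=m(K)$.

If $m>0$, take $y\in zz'\setminus\{z,z'\}$. For an active $\iota$ and $c\in A_\iota(K)$ we have $zz'\subset zc\cup cz'$; say $y\in cz$ (the case $y\in cz'$ is the same). By (κ2), either $\kappa_\iota(K,y)<\kappa_\iota(K,z)$ or $\kappa_\iota(K,y)=0$; in both cases $\lambda_\iota(K)\kappa_\iota(K,y)<m$. Since a positive supremum is attained, $F_K(y)<m$, a contradiction.

If $m=0$, then for each $k$ some $(k,i)$ is active and (κ1) gives $z,z'\in\bar B(e_{k,i},2^{-k})$. So $d(z,z')\le2^{1-k}$ for all $k$, a contradiction.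

Let $\sigma(K)$ be the unique minimizer of $F_K$. Then $\sigma(K)\in K$, and $F_K(\sigma(K))=m(K)$. It remains to prove that $\sigma$ is continuous.

## Continuity reduces to upper semicontinuity of the minimum

Let $K_j\to K$, $z=\sigma(K)$, $m=m(K)$.

**Step 1: choose convergent roots, and use lower semicontinuity.** It suffices to prove $\sigma(K_j)\to z$ along a subsequence of any given subsequence. So we may assume $\sigma(K_j)\to z^*\in K$ and, by a diagonal choice over the countably many voters, that for every $\iota$ active at $K$ there are, for large $j$, points $c_j^\iota\in A_\iota(K_j)$ with $c_j^\iota\to c^\iota\in A_\iota(K)$. By (κ4), for each $\iota$ active at $K$,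
$$\lambda_\iota(K)\kappa_\iota(K,z^*)\le\liminf_j\lambda_\iota(K_j)\kappa_\iota(K_j,\sigma(K_j))\le\liminf_jm(K_j).$$
So $F_K(z^*)\le\liminf m(K_j)$. Hence it is enough to show
$$\limsup_jm(K_j)\le m,\tag{6}$$
for then $z^*$ is a minimizer of $F_K$, that is, $z^*=z$.

**Step 2: it suffices to test one voter at a time.** To prove (6) we shall find $y_j\in K_j$ with small $F_{K_j}(y_j)$. The claim is:

(7) *If $y_j\in K_j$, $M\ge0$ and $\limsup_j\lambda_\iota(K_j)\kappa_\iota(K_j,y_j)\le M$ for each $\iota$ active at $K$, then $\limsup_jF_{K_j}(y_j)\le M$.*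

For any $N$, levels $>N$ contribute at most $2^{-N}$. There are finitely many $\iota$ of level $\le N$; those not active at $K$ have $\lambda_\iota(K_j)\to\lambda_\iota(K)=0$ and $\kappa_\iota\le1$. So $\limsup_jF_{K_j}(y_j)\le\max(M,2^{-N})$. Let $N\to\infty$.

**Step 3: the case $m=0$.** Here all roots are close to $z$, and any root will do as $y_j$. Fix $k$ and a voter $\iota=(k,i)$ active at $K$; put $c=c^\iota$, $y_j=c_j^\iota$. Let $\iota'$ be active at $K$, $c'=c^{\iota'}$. By Lemma 1(c), (κ1) and (2),
$$\operatorname{Ls}c_j^{\iota'}y_j\subset c'c\cup L_K(c')\cup L_K(c)\subset c'z\cup zc\cup L_K(c')\cup L_K(c)\subset\bar B(e_{\iota'},\rho_{\iota'})\cup\bar B(e_\iota,2^{-k}).$$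
The point $z$ lies in both balls. So every point $u$ of their union satisfies $d(u,e_{\iota'})\le\rho_{\iota'}+2^{1-k}$; for $u$ in the second ball go from $u$ to $e_\iota$, to $z$, to $e_{\iota'}$. Let $u_j$ be maximizers in the definition of $\kappa_{\iota'}(K_j,y_j)$. Then $\kappa_{\iota'}(K_j,y_j)\le(d(u_j,e_{\iota'})-\rho_{\iota'})^+$, and all limit points of $u_j$ lie in the set above. So $\limsup_j\kappa_{\iota'}(K_j,y_j)\le2^{1-k}$. As $\lambda_{\iota'}\le1$, (7) gives $\limsup m(K_j)\le\limsup F_{K_j}(y_j)\le2^{1-k}$ for every $k$, which is (6).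

## Continuity at a positive minimum: two opposing roots

Now let $m>0$. Let $J$ be the set of $\iota$ active at $K$ with $\lambda_\iota(K)\kappa_\iota(K,z)=m$. It is nonempty because a positive supremum is attained, and finite because levels with $2^{-k}<m$ cannot contribute. For $\iota\in J$ we have $c^\iota\ne z$ by (κ1), as $c^\iota\in\bar B(e_\iota,\rho_\iota)$.

**Step 1: two roots pull in opposite directions.** *There are $\iota,\iota'\in J$ with $z\in c^\iota c^{\iota'}$.* Suppose not. By (D2), the arcs $zc^\iota$ ($\iota\in J$) pairwise share nondegenerate initial segments. Fix $\iota_0\in J$. The finitely many sets $zc^{\iota_0}\cap zc^\iota$ ($\iota\in J$) are nondegenerate initial segments of $zc^{\iota_0}$, so the smallest of them, $zy$ with $y\ne z$, lies in every $zc^\iota$. Let $y'\in zy\setminus\{z\}$, $y'\to z$. We show that moving to $y'$ lowers $F_K$.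

For $\iota\in J$, $\lambda_\iota(K)\kappa_\iota(K,y')<m$ by (κ2). For the finitely many active $\iota\notin J$ of levels $k$ with $2^{-k}\ge m$, the value at $z$ is $<m$, so $\lambda_\iota(K)\kappa_\iota(K,y')<m$ for $y'$ close to $z$, by (κ3). Levels $k$ with $2^{-k}<m$ contribute at most the largest such $2^{-k}$, which is $<m$. So $F_K(y')<m$ for $y'$ close to $z$, a contradiction.

Fix such $\iota,\iota'$; write $c=c^\iota$, $c'=c^{\iota'}$, $c_j=c_j^\iota$, $c_j'=c_j^{\iota'}$. Then $z\notin L_K(c)$: otherwise $cz\subset L_K(c)\subset\bar B(e_\iota,\rho_\iota)$ and $\kappa_\iota(K,z)=0$ by (κ1), contrary to $\iota\in J$. Likewise $z\notin L_K(c')$. Put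
$$P=cz\cup L_K(c),\qquad P'=c'z\cup L_K(c').$$

**Step 2: $P$ and $P'$ lie on different sides of $z$.** *If $v\in P\setminus\{z\}$, then $zv\cap zc\ne\{z\}$; similarly for $P'$ and $c'$. Hence $P\cap P'=\{z\}$.* For $v\in cz$ the first statement is clear. If $v\in L_K(c)$, then $cv\subset L_K(c)\not\ni z$, so $zv\cap zc\ne\{z\}$ by (D2). If there were $v\in P\cap P'$, $v\ne z$, then $zc\cap zc'\ne\{z\}$ by (D2′), contradicting $z\in cc'$.

**Step 3: the test points.** By (D3) choose $y_j\in c_jc_j'$ with $y_j\to z$. We must see that the arcs from roots to $y_j$ do not jump at $y_j$, so that (κ5) applies.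

**Step 4: no jump towards the two opposing roots.** *$\operatorname{Ls}c_jy_j\subset P$ and $\operatorname{Ls}c_j'y_j\subset P'$.* By symmetry consider the first. By Lemma 1(c), $\operatorname{Ls}c_jy_j\subset\operatorname{Ls}c_jc_j'\subset cc'\cup L_K(c)\cup L_K(c')=P\cup P'$. Suppose $v\in\operatorname{Ls}c_jy_j\setminus P$: the arc from $c_j$ overshoots to the far side and returns. Then $v\in P'\setminus\{z\}$, so $zv\cap zc'=zg$ with $g\ne z$ by Step 2. Passing to a subsequence, take $v_j\in c_jy_j$, $v_j\to v$. The order on $c_jc_j'$ is $c_j,v_j,y_j,c_j'$, with limits $c,v,z,c'$.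

Pick $z'\in zg\setminus\{z,g\}$. Then $z'\in vz\setminus\{v,z\}$ (if $v\in zg\subset zv$, then $v=g$, so $z'\ne v$) and $z'\in zc'$. Also $zc\cap zv=\{z\}$, since otherwise $zc\cap zc'\ne\{z\}$ by (D2′). So $cv=cz\cup zv\ni z'$. Thus $z'\in vz\setminus\{v,z\}$ lies in $cv\cap zc'$. This contradicts Lemma 1(e).

**Step 5: no jump towards any root.** *For every $\iota''$ active at $K$, with $c_j''=c_j^{\iota''}$ and $c''=c^{\iota''}$: $\operatorname{Ls}c_j''y_j\subset c''z\cup L_K(c'')$.* Let $v\in\operatorname{Ls}c_j''y_j$. From $c_j''y_j\subset c_j''c_j\cup c_jy_j$, Lemma 1(c) and Step 4,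
$$v\in c''c\cup L_K(c'')\cup L_K(c)\cup P\subset c''z\cup L_K(c'')\cup P,$$
because $c''c\subset c''z\cup zc$. Using $c'$ instead of $c$, $v\in c''z\cup L_K(c'')\cup P'$. Since $P\cap P'=\{z\}\subset c''z$, the claim follows.

**Step 6: conclusion.** By Step 5 and (κ5), $\limsup_j\lambda_{\iota''}(K_j)\kappa_{\iota''}(K_j,y_j)\le\lambda_{\iota''}(K)\kappa_{\iota''}(K,z)\le m$ for each $\iota''$ active at $K$. By (7), $\limsup m(K_j)\le\limsup F_{K_j}(y_j)\le m$, which is (6). So $\sigma$ is continuous, and Theorem A is proved. $\blacksquare$

The proof works for every voting system. The freedom in choosing one gives part (i) of Theorem B. That $E(K)\ne\emptyset$ is Lemma 3.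

## Prescribing values between stable points

*Proof of Theorem B(i).* Let $K_1,\dots,K_n$ be distinct, $a_s,b_s\in E(K_s)$, $z_s\in a_sb_s$.

**Step 1: a voting system in which only $a_s$ and $b_s$ vote at $K_s$.** Choose $\rho_1\in(0,\frac12]$ smaller than every positive number among the $d(z_s,a_s)$ and $d(z_s,b_s)$, and $0<\rho_k\le\min(\rho_1,2^{-k})$. At each level take a finite covering system of voters and remove $K_1,\dots,K_n$ from all its domains; these stay open. Then add, for each $s$, voters centred at $e=a_s$ and $e=b_s$ with $K_s\in\mathcal U$ (Lemma 4 applied to $K_s$), with all $K_t$, $t\ne s$, removed from $\mathcal U$. If $z_s\in\{a_s,b_s\}$, add only the one centred at $z_s$. At each level the domains still cover $C(X)$, and only the voters added for $s$ are active at $K_s$. Choose weights $\lambda_\iota$ as before.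

**Step 2: the case $z_s\in\{a_s,b_s\}$.** All voters active at $K_s$ are centred at $z_s$. Taking $c=z_s$ in (3) gives cost $0$, so $F_{K_s}(z_s)=0$ and $\sigma(K_s)=z_s$.

**Step 3: the case $z_s\notin\{a_s,b_s\}$; balancing the two votes.** Let $\alpha,\beta$ be the level-1 voters centred at $a_s,b_s$. Since $d(z_s,a_s),d(z_s,b_s)>\rho_1$, (κ1) gives $\kappa_\alpha(K_s,z_s),\kappa_\beta(K_s,z_s)>0$. Multiply $\lambda_\alpha,\lambda_\beta$ by constants in $(0,1]$ so that
$$\lambda_\alpha(K_s)\kappa_\alpha(K_s,z_s)=\lambda_\beta(K_s)\kappa_\beta(K_s,z_s)=:m_s>0.$$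
Different $s$ involve different voters, so we can do this for all such $s$. Then scale all $\lambda_\iota$ of levels $\ge2$ by constants so that they are at most $\frac12\min_sm_s$, the minimum over these $s$. This leaves a voting system, and Step 2 is not affected.

Now $F_{K_s}(z_s)=m_s$. For $y\in K_s\setminus\{z_s\}$ we have $z_s\in a_sb_s\subset a_sy\cup yb_s$, so $z_s$ lies in $a_sy\setminus\{y\}$ or in $b_sy\setminus\{y\}$. In the first case (κ2) for $\alpha$, with $c=a_s$, gives $\kappa_\alpha(K_s,y)\ge\kappa_\alpha(K_s,z_s)>0$ and then the strict inequality $\kappa_\alpha(K_s,y)>\kappa_\alpha(K_s,z_s)$. So $F_{K_s}(y)>m_s$. In the second case use $\beta$. Hence $\sigma(K_s)=z_s$. $\square$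

## Forced values at jump sets

*Proof of Theorem B(ii).* The shape of $L(x)$ was found from (1). Let $L(x)=x\,q$, $q=q(x)$, and let $\sigma$ be any selection. If $q=x$, then $\sigma(\{x\})=x$. Let $q\ne x$. We generalize Observation 2.

**Step 1: many subarcs converge to $L(x)$.** Choose $x_n\to x$ and $v_n\in xx_n$ with $v_n\to q$. Every limit of subcontinua of the arcs $xx_n$ lies in $L(x)$. Limits of $xv_n$, and of $v_nx_n$, are continua containing $x$ and $q$, hence $xq=L(x)$. So every choice of subarcs $B_n$ of $xx_n$ with $B_n\supset xv_n$ or $B_n\supset v_nx_n$ tends to $L(x)$.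

**Step 2: among them is one with value $v_n$.** Enlarge $xv_n$ continuously to $xx_n$ through arcs $xt$, then shrink to $v_nx_n$ through arcs $tx_n$. Along this path $\sigma$ moves continuously in the arc $xx_n$, from a point of $xv_n$ to a point of $v_nx_n$. So $\sigma(B_n)=v_n$ for some $B_n$ on the path, and $B_n\supset xv_n$ or $B_n\supset v_nx_n$. Hence $\sigma(L(x))=\lim\sigma(B_n)=\lim v_n=q$. $\square$

This is consistent with (i). For $K=L(x)$ and $z\in K=xq$, Lemma 1(d) gives $q\in L_K(z)$, so a stable $z$ must be $q$. As $E(K)\ne\emptyset$, we get $E(L(x))=\{q(x)\}$, and (i) prescribes nothing else there. In $Y$, every selection takes the value $o_1$ on $o_1h_1$ and $o_2$ on $o_2h_2$.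

## Two fans joined at a point: the converse fails

*Proof of Theorem B(iii).* Shrink the bar of $Y$ to a point. Let $o_1=(-1,0)$, $h=(0,0)$, $o_2=(1,0)$. Let $X_L$ be the union of the segments from $o_1$ to $h$ and to $(0,\frac1n)$, $n\ge1$, let $X_R$ be the union of the segments from $o_2$ to $h$ and to $(0,-\frac1n)$, $n\ge1$, and let $X=X_L\cup X_R$. Then $X_L\cap X_R=\{h\}$, and $X$ is a dendroid by gluing.

**Step 1: $X$ is not pointwise smooth.** The points $(0,\pm\frac1n)$ tend to $h$. The arcs from $h$ to $(0,\frac1n)$ pass through $o_1$, and those from $h$ to $(0,-\frac1n)$ pass through $o_2$. So $o_1,o_2\in L(h)$. If $X$ were pointwise smooth, then $L(h)\subset ph$ for some $p$ by (1), so $ho_1$ and $ho_2$ would be initial segments of the arc $hp$, hence nested. But $ho_1\cap ho_2=\{h\}$.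

**Step 2: the ingredients of a selection.** Let $\rho_L:X\to X_L$ and $\rho_R:X\to X_R$ collapse the other part to $h$. For $K\in C(X)$ let $a(K)$ be the point of $\rho_L(K)$ nearest to $o_1$. It is unique, since by Example 1 $\rho_L(K)$ contains $o_1$ or is a subsegment of one leg (possibly a point). It depends continuously on $K$: if $K_j\to K$, then $\rho_L(K_j)\to\rho_L(K)$, and any limit point of the nearest points $a(K_j)$ is a nearest point of $\rho_L(K)$. Let $b(K)$ be the point of $\rho_R(K)$ nearest to $o_2$; it is likewise unique and continuous. Let $\alpha=\operatorname{diam}\rho_L(K)$ and $\beta=\operatorname{diam}\rho_R(K)$, also continuous in $K$. Define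
$$\sigma(K)=\begin{cases}a(K)&\text{if }K\subset X_L,\\[2pt] b(K)&\text{if }K\subset X_R,\\[2pt] \dfrac{\alpha\,a(K)+\beta\,b(K)}{\alpha+\beta}&\text{if }h\in K\ne\{h\}.\end{cases}$$

**Step 3: $\sigma(K)\in K$.** If $K\subset X_L$, then $\rho_L(K)=K$ and $a(K)\in K$; similarly for $X_R$. If $h\in K$, then $\rho_L(K)=K\cap X_L$ and $\rho_R(K)=K\cap X_R$. The set $\rho_L(K)$ contains $h$; so either it contains $o_1$ and $a(K)=o_1$, or it is a segment in the leg $o_1h$. In both cases $a(K)\in o_1h\cap K$. Likewise $b(K)\in ho_2\cap K$. The straight segment from $a(K)$ to $b(K)$ is the arc $a(K)b(K)$, so it lies in $K$, and $\sigma(K)$ is on it.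

**Step 4: $\sigma$ is well defined and continuous.** The families $\{K\subset X_L\}$, $\{K\subset X_R\}$, $\{K\ni h\}$ are closed, and they cover $C(X)$ because a continuum missing $h$ lies in one side. The formulas agree on overlaps: if $h\in K\subset X_L$ and $K\ne\{h\}$, then $\beta=0$, $\alpha>0$ and the third formula gives $a(K)$; symmetrically $\alpha=0$ for $h\in K\subset X_R$; and $\sigma(\{h\})=h$. On $\{K\subset X_L\}$ and $\{K\subset X_R\}$ continuity is that of $a$ and $b$. On $\{K\ni h\}$, continuity at $\{h\}$ holds because $\sigma(K)$ is a convex combination of $a(K)$ and $b(K)$, both of which tend to $h$ as $K\to\{h\}$; elsewhere $\alpha+\beta>0$ and the formula is continuous. So $\sigma$ is continuous on each of three closed sets covering $C(X)$, hence continuous. Thus $\sigma$ is a selection on a dendroid that is not pointwise smooth. $\square$
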